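# How small can the Shilov boundary of a convex body in $\mathbb C^n$ be?

## 1. A cube in $\mathbb C^2$ and its sixteen vertices

Let $Q=\{x+iy:\ |x|\le 1,\ |y|\le 1\}\subset\mathbb C$ be the closed square, and let $K=Q\times Q\subset\mathbb C^2$. As a subset of $\mathbb R^4$ this is the cube $[-1,1]^4$. A real linear function on $K$ attains its maximum at one of the sixteen vertices, so for linear functions a finite set of points is enough. What if we replace real linear functions by $|f|$, with $f$ holomorphic?

Let $f$ be continuous on $K$ and holomorphic in the interior. For $0<t<1$ the function $f_t(z)=f(tz)$ is holomorphic near $K$, and $f_t\to f$ uniformly on $K$ as $t\to1$. Apply the one-variable maximum principle to $f_t$, first in $z_1\in Q$ with $z_2$ fixed and then in $z_2\in Q$ with $z_1\in\partial Q$ fixed. We see that $|f_t|$ attains its maximum over $K$ on $\partial Q\times\partial Q$. Let $t\to 1$: so does $|f|$.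

Can we discard any part of the surface $\partial Q\times\partial Q$? Let $p\in\partial Q$ lie on an edge with outer unit normal $e^{i\alpha}$, so that $w:=e^{-i\alpha}(p-z)$ satisfies $\operatorname{Re}w\ge0$ for $z\in Q$. Then $|1+w|^2=(1+\operatorname{Re}w)^2+(\operatorname{Im}w)^2\ge1$, with equality only for $w=0$. So
$$h_p(z)=\frac1{1+e^{-i\alpha}(p-z)}$$
is holomorphic near $Q$, and $|h_p|\le1$ on $Q$ with equality only at $z=p$. For $p=(p_1,p_2)\in\partial Q\times\partial Q$, the function $h_{p_1}(z_1)h_{p_2}(z_2)$ has modulus $1$ at $p$ and modulus less than $1$ at every other point of $K$. Hence every closed set on which all the $|f|$ attain their maxima must contain $p$.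

So the smallest such closed set is exactly $\partial Q\times\partial Q$. It is a surface of dimension $2$, inside a boundary of dimension $3$. The vertices are very far from sufficient.

Compare this with the closed unit ball of $\mathbb C^n$. For $|p|=1$ the function $\frac12(1+\langle z,p\rangle)$ has modulus $1$ on the ball only at $p$, so the whole sphere is needed, and its dimension is $2n-1$. For a product of $n$ squares the argument above gives $(\partial Q)^n$, of dimension $n$. Is there a convex body in $\mathbb C^n$ for which a set of dimension *less* than $n$ suffices?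

## 2. The question and the three theorems

**Definition (convex body, $A(K)$, Shilov boundary).** A *convex body* in $\mathbb C^n\cong\mathbb R^{2n}$, $n\ge1$, is a compact convex set $K$ with nonempty interior. $A(K)$ is the algebra of continuous functions $f:K\to\mathbb C$ that are holomorphic in $\operatorname{int}K$. The *Shilov boundary* $S=\check S(K)$ is the smallest closed subset $S\subset K$ such that $\max_K|f|=\max_S|f|$ for every $f\in A(K)$.

A smallest such set exists by the textbook theorem on Shilov boundaries: $A(K)$ is a uniformly closed algebra of continuous functions that contains the constants and separates points. In Section 1 we found $\check S(Q\times Q)=\partial Q\times\partial Q$, and $\check S$ of the closed unit ball is the sphere.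

**Dilation.** We shall use the following device several times. Fix $b\in\operatorname{int}K$ and, for $0<t<1$, put
$$f_t(z)=f(b+t(z-b)). \tag{1}$$
If $z\in K$, then $b+t(z-b)\in\operatorname{int}K$. So $f_t$ is holomorphic on the open set $\{z: b+t(z-b)\in\operatorname{int}K\}\supset K$. Since $|b+t(z-b)-z|\le(1-t)\operatorname{diam}K$, uniform continuity of $f$ gives $f_t\to f$ uniformly on $K$ as $t\uparrow1$.

**Definition (Hausdorff measure and content).** For $E\subset\mathbb C^n$ and $p\ge0$, $\mathcal H^p_\infty(E)$ is the infimum of $\sum_j(\operatorname{diam}E_j)^p$ over all countable covers $E\subset\bigcup_jE_j$. $\mathcal H^p(E)$ is the limit as $\delta\downarrow0$ of the same infimum restricted to covers with all $\operatorname{diam}E_j\le\delta$. Clearly $\mathcal H^p\ge\mathcal H^p_\infty$. The Hausdorff dimension $\dim_HE$ is the infimum of the $p$ with $\mathcal H^p(E)=0$; so $\mathcal H^n(E)>0$ implies $\dim_HE\ge n$.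

Other normalizations only change constants. We write $\mathbb D=\{|\zeta|<1\}$, $\mathbb T=\partial\mathbb D$, and $B(x,s)$ for the open Euclidean ball.

A. G. Vitushkin conjectured that $\dim_H\check S(K)\ge n$ for every convex body $K\subset\mathbb C^n$ and every $n\ge 1$; S. N. Bychkov proved this for $n=2$. (The problem is taken from "On some classes of $q$-plurisubharmonic functions".) We shall prove the conjecture for all $n$, in the following forms.

**Theorem 1 (Vitushkin's conjecture, local form).** Let $K\subset\mathbb C^n$ be a convex body, $x\in S$, $\varepsilon>0$. Then $\mathcal H^n(S\cap B(x,\varepsilon))>0$. In particular $\dim_HS\ge n$, and $S$ has dimension at least $n$ near each of its points.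

**Theorem 2 (quantitative form).** If $K$ contains a ball of radius $r$, then $\mathcal H^n(S)\ge\mathcal H^n_\infty(S)\ge(r/16)^n$.

**Theorem 3 (all possible values).** $\{\dim_H\check S(K):\ K\subset\mathbb C^n\text{ a convex body}\}=[n,2n-1]$.

The bound $n$ is sharp: for the closed polydisc $\overline{\mathbb D}^{\,n}$ we shall see that $S=\mathbb T^n$, a compact smooth $n$-dimensional submanifold, so $0<\mathcal H^n(S)<\infty$.

## 3. What linear images and representing measures give

**Linear images.** A natural first try is to project. Let $\lambda:\mathbb C^n\to\mathbb C^k$ be $\mathbb C$-linear and onto. Then $\lambda(K)$ is a convex body and $\lambda(\operatorname{int}K)\subset\operatorname{int}\lambda(K)$. So for $g\in A(\lambda(K))$ we have $g\circ\lambda\in A(K)$, and $\max_{\lambda(K)}|g|=\max_S|g\circ\lambda|=\max_{\lambda(S)}|g|$. Since $\lambda(S)$ is compact, $\check S(\lambda(K))\subset\lambda(S)$.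

For $k=1$ the set $\lambda(K)$ is a planar convex body. The Shilov boundary of a planar convex body is its whole boundary: the maximum principle gives one inclusion, and the functions $h_p$ of Section 1, which use only a supporting half-plane at $p$, give the other. So $\partial\lambda(K)\subset\lambda(S)$. As $\lambda$ is Lipschitz, $\mathcal H^1(S)>0$ and $\dim_HS\ge1$. For $n=1$ this is all we want.

For $n\ge2$ the method stops right here. With $1\le k<n$ it only transfers to $\mathbb C^n$ whatever lower bound is available in $\mathbb C^k$; this chain starts with the bound $1$ at $k=1$ and never increases it. With $k=n$ it says nothing.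

**Measures.** The usual way to bound a Hausdorff measure from below is to put on $S$ a finite measure $\mu\ne0$ with
$$\mu(\overline{B(x,s)})\le C s^n\qquad\text{for all }x\text{ and }s. \tag{2}$$
Measures on $S$ are easy to get: by Hahn–Banach, every $a\in K$ has a representing probability measure $m$ on $S$, that is, $f(a)=\int f\,dm$ for $f\in A(K)$. But (2) can fail badly. On the closed bidisc, $f(0)=\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta},e^{i\theta})\,d\theta$ by the mean value property. This representing measure sits on a circle inside $\mathbb T^2$, and the mass of a ball of radius $s$ about a point of that circle is comparable to $s$, not to $s^2$. Duality produces some measure on $S$, with no control on how it spreads.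

So we need a measure on $S$ that is defined by a formula, and we have three demands: it must vanish off $S$; it must satisfy (2) with the exponent $n$; it must charge a given piece of $S$. The complex Monge–Ampère operator, applied to a convex function made from $K$, will meet all three.

Here is the reason to expect the exponent $n$. If $u$ is $L$-Lipschitz, its oscillation on a ball of radius $s$ is of order $Ls$. The function $A|z|^2$ with the same oscillation has $A\sim L/s$. Its Monge–Ampère mass on the ball is of order $A^ns^{2n}=(Ls)^n$.

## 4. Complex extreme points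

Before we can make a measure vanish off $S$, we must know what it means geometrically for a boundary point to lie off $S$.

**Definition (complex extreme point).** A point $x\in K$ is *complex extreme*, $x\in\operatorname{ext}_{\mathbb C}K$, if there is no $v\ne0$ with $x+\zeta v\in K$ for all $|\zeta|\le1$.

For example, let $K\subset\mathbb C$ be a planar body. A nondegenerate closed disc contained in $K$ has its center in the interior of $K$, so $\operatorname{ext}_{\mathbb C}K=\partial K$. For a product, $\operatorname{ext}_{\mathbb C}(K_1\times K_2)=\operatorname{ext}_{\mathbb C}K_1\times\operatorname{ext}_{\mathbb C}K_2$: a disc in direction $v$ at $x_1$ gives a disc in direction $(v,0)$ at $(x_1,x_2)$, and similarly for the second factor. Conversely, a disc in direction $(v_1,v_2)$ in the product projects to discs in both factors, so $v_1=0$ and $v_2=0$ if both components are complex extreme. Hence $\operatorname{ext}_{\mathbb C}(Q\times Q)=\partial Q\times\partial Q$, while $Q\times Q$ has only sixteen extreme points in the ordinary sense. Likewise $\operatorname{ext}_{\mathbb C}\overline{\mathbb D}^{\,n}=\mathbb T^n$.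

The following tie-breaking device will be used twice.

**Lemma 1.** Every nonempty compact set $M\subset\mathbb C^n$ contains a point $z$ such that $z+\mathbb Dw\not\subset M$ for every $w\ne0$.

*Proof.* Let $z$ maximize $|z|^2$ over $M$. If $z+\mathbb Dw\subset M$ with $w\neq0$, then for $0<\sigma<1$ the mean of $|z+\zeta w|^2$ over $|\zeta|=\sigma$ is $|z|^2+\sigma^2|w|^2>|z|^2$. So some point of $M$ has larger norm than $z$, a contradiction. $\square$

**Lemma 2.** $S=\overline{\operatorname{ext}_{\mathbb C}K}$.

*Proof.* **Step 1: every complex extreme point lies in $S$.** The purpose is to show that a representing measure of such a point must be a point mass. Let $x\in\operatorname{ext}_{\mathbb C}K$. Since $|f(x)|\le\max_S|f|$ for $f\in A(K)$, the functional $f|_S\mapsto f(x)$ is well defined, has norm $1$, and takes the value $1$ at the constant $1$. Extend it to $C(S)$ with norm $1$ by Hahn–Banach, and represent it by Riesz as a complex measure $m$ on $S$ with total variation $1$ and $m(S)=1$. A complex measure whose total mass equals its total variation is nonnegative, so $m$ is a probability measure, with $f(x)=\int f\,dm$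 for all $f\in A(K)$.

Take for $f$ the coordinate functions: $x$ is the barycenter of $m$. In particular $x\in\operatorname{conv}(\operatorname{supp}m)$, which is compact. Let $V$ be the direction space of the real affine hull of $\operatorname{supp}m$. This hull contains $x$, so it equals $x+V$.

I claim that $x$ lies in the relative interior of $\operatorname{conv}(\operatorname{supp}m)$. If not, there is a supporting hyperplane: a real affine function $\ell$, not constant on $\operatorname{supp}m$, with $\ell\le\ell(x)$ on $\operatorname{supp}m$. Since $x$ is the barycenter, $\int(\ell(x)-\ell)\,dm=0$. The integrand is continuous and nonnegative on $\operatorname{supp}m$, so $\ell=\ell(x)$ on $\operatorname{supp}m$, a contradiction.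

Hence $x$ plus a small ball of $V$ lies in $\operatorname{conv}(\operatorname{supp}m)\subset K$. If $V$ contained a complex line $\mathbb Cv$, then $x+\overline{\mathbb D}\delta v\subset K$ for small $\delta>0$, against the complex extremality of $x$. So $V\cap iV=0$.

Suppose $V\ne0$. Take a nonzero real-linear functional on $V$, extend it $\mathbb C$-linearly to $V\oplus iV$ (possible because the sum is direct), and then to a $\mathbb C$-linear $\lambda:\mathbb C^n\to\mathbb C$. Put $f(z)=\lambda(z-x)$. On $\operatorname{supp}m\subset x+V$ the function $f$ is real. Since $f^2\in A(K)$, we get $\int f^2\,dm=f(x)^2=0$. As $f^2\ge0$ on $\operatorname{supp}m$, it follows that $f=0$ on $\operatorname{supp}m$, hence on its affine hull $x+V$. This contradicts $\lambda|_V\ne0$.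

So $V=0$ and $\operatorname{supp}m$ is one point. That point is the barycenter $x$, and $x\in\operatorname{supp}m\subset S$. As $S$ is closed, $\overline{\operatorname{ext}_{\mathbb C}K}\subset S$.

**Step 2: $S\subset\overline{\operatorname{ext}_{\mathbb C}K}$.** By minimality of $S$, it suffices that for each $f\in A(K)$ the maximum of $|f|$ is attained on $\operatorname{ext}_{\mathbb C}K$. Choose $c\in f(K)$ with $|c|=\max_K|f|$. The set $M=\{z\in K: f(z)=c\}$ is compact and nonempty. Let $z\in M$ be the point given by Lemma 1. If $z$ were not complex extreme, there would be $v\ne0$ with $z+\overline{\mathbb D}v\subset K$. The function $\zeta\mapsto f(z+\zeta v)$ is holomorphic on $\mathbb D$, because it is the uniform limit as $t\uparrow1$ of the holomorphic functions $\zeta\mapsto f_t(z+\zeta v)$, with $f_t$ as in (1). Its modulus is maximal at $\zeta=0$, so it is constant, equal to $c$. Hence $z+\mathbb Dv\subset M$, against the choice of $z$. So $z\in\operatorname{ext}_{\mathbb C}K$. $\square$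

By Lemma 2, $\check S(\overline{\mathbb D}^{\,n})=\mathbb T^n$, as announced.

**Lemma 3.** $S\subset\partial K$. If $x\in\partial K\setminus S$, there is $v\ne0$ with $x+\overline{\mathbb D}v\subset\partial K$.

*Proof.* Interior points are not complex extreme, and $\partial K$ is closed, so $S\subset\partial K$ by Lemma 2. Let $x\in\partial K\setminus S$. By Lemma 2, $x$ is not complex extreme, so there is $v\ne0$ with $x+\overline{\mathbb D}v\subset K$. A real supporting hyperplane at $x$ is given by a nonzero $\mathbb C$-linear $\lambda$ with $\operatorname{Re}\lambda\le\operatorname{Re}\lambda(x)$ on $K$. Then $\operatorname{Re}(\zeta\lambda(v))\le0$ for all $|\zeta|\le1$, which forces $\lambda(v)=0$. So the disc lies in $K\cap\{\operatorname{Re}\lambda=\operatorname{Re}\lambda(x)\}\subset\partial K$. $\square$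

## 5. The Monge–Ampère facts that we shall quote

A function is psh (plurisubharmonic) if it is upper semicontinuous with values in $[-\infty,\infty)$ and its restriction to each complex line is subharmonic or $\equiv-\infty$. A finite convex function on $\mathbb C^n$ is continuous, and its restriction to a complex line is convex, hence subharmonic; so convex functions are psh.

We use $dd^c=2i\partial\bar\partial$. For $n=1$ this is $dd^cu=\Delta u\,dx\,dy$. In $\mathbb C^n$, $dd^c|z|^2=4\sum dx_j\wedge dy_j$ and
$$(dd^c|z|^2)^n=4^n\,n!\,dV. \tag{3}$$
For locally bounded psh functions, $(dd^c\cdot)^n$ and mixed products are those of Bedford–Taylor. They are defined locally, so on an open set they depend only on the functions there, and for smooth functions they are the usual products of forms. We use the following facts.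

* **(BT1) Products.** $dd^cu_1\wedge\dots\wedge dd^cu_k$ is a closed positive current, symmetric in the $u_j$, and $dd^cu\wedge T=dd^c(uT)$ for such a product $T$ (Bedford–Taylor, Acta Math. 149 (1982)).
* **(BT2) Comparison principle** (same paper; Klimek, *Pluripotential Theory*, §3.7). If $u,v$ are bounded psh on a bounded open $\Omega$ and $\liminf_{z\to\partial\Omega}(u-v)\ge0$, then $\int_{\{u<v\}}(dd^cv)^n\le\int_{\{u<v\}}(dd^cu)^n$.
* **(BT3) Dirichlet problem** (Bedford–Taylor, Invent. Math. 37 (1976)). For a ball $B$ and $\varphi\in C(\partial B)$, the envelope $v=\sup\{w\text{ psh on }B:\ \limsup_{z\to\xi}w(z)\le\varphi(\xi)\ \forall\xi\in\partial B\}$ is psh, continuous on $\overline B$, equals $\varphi$ on $\partial B$, and $(dd^cv)^n=0$.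

A way to remember the direction of (BT2): if $v$ rises above $u$ inside $\Omega$ but not at the boundary, then $u$ is the function that bends more.

**Example.** Let $n=1$ and $u=\max(|z|,1)$. Inside the disc $dd^cu=0$; outside, $dd^cu=\frac1{|z|}dx\,dy$; on the circle, where the radial derivative jumps from $0$ to $1$, $dd^cu$ is arc length. So the part of $dd^cu$ carried by $\partial\mathbb D$ is arc length on $\mathbb T$, of mass $2\pi$.

## 6. The Monge–Ampère measure of the truncated gauge

Fix $a\in\operatorname{int}K$ and $r>0$ with $B(a,r)\subset K$. Let
$$\rho(z)=\inf\{t>0:\ a+(z-a)/t\in K\},\qquad u=\max(\rho,1),\qquad \mu=\mu_a:=\mathbf 1_{\partial K}(dd^cu)^n .$$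
The gauge $\rho$ is a sublinear function of $z-a$, with $\rho(z)\le|z-a|/r$. It is zero only at $a$, because $K$ is bounded. Sublinearity gives $\rho(z)-\rho(w)\le|z-w|/r$. So $\rho$ and $u$ are convex, hence psh, and Lipschitz with constant $L=1/r$. Moreover $K=\{\rho\le1\}$ and $\partial K=\{\rho=1\}$.

For the disc in $\mathbb C$ with $a=0$, $\mu$ is arc length on the circle, by the example above.

**Vanishing off $S$.** By Lemma 3, a point of $\partial K\setminus S$ is the center of a disc along which $\rho$ is constant. If $u$ were of class $C^2$, we could finish at once: the complex Hessian $(u_{j\bar k})$ is positive semidefinite, and it gives $0$ on the direction $v$ of the disc, since $\sum u_{j\bar k}v_j\bar v_k$ is a quarter of the Laplacian at $0$ of the constant function $\zeta\mapsto u(z+\zeta v)$. So $v$ is in its kernel and its determinant vanishes. But $u$ is only Lipschitz, $(dd^cu)^n$ may be singular, and nothing is known about how the discs vary from point to point. We therefore compare $u$ with the solution of a Dirichlet problem; there Lemma 1 replaces differentiation.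

**Lemma 4.** $\mu(\partial K\setminus S)=0$.

*Proof.* **Step 1: spread the discs to an open set.** Monge–Ampère arguments need open sets, so we thicken $U=\partial K\setminus S$, which is relatively open in $\partial K$. The radial map $z\mapsto a+(z-a)/\rho(z)$ is continuous from $\mathbb C^n\setminus\{a\}$ to $\partial K$. So
$$O=\{z\ne a:\ a+(z-a)/\rho(z)\in U\}$$
is open, and $O\supset U$ since $\rho=1$ on $U$. Let $z\in O$ and $x=a+(z-a)/\rho(z)\in U$, and take $v\ne0$ from Lemma 3, so that $\rho(x+\zeta v)=1$ for $|\zeta|\le1$. Since $z+\zeta\rho(z)v-a=\rho(z)(x+\zeta v-a)$, homogeneity gives $\rho(z+\zeta\rho(z)v)=\rho(z)$. Therefore: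

$$\text{every }z\in O\text{ is the center of a nondegenerate complex affine disc on which }\rho\text{, hence }u\text{, is constant.}\tag{4}$$

**Step 2: $u$ solves its own Dirichlet problem.** The purpose is to see that $(dd^cu)^n=0$ on every ball $B$ with $\overline B\subset O$. Let $v$ be the solution in (BT3) with boundary data $u|_{\partial B}$. Since $u$ is a competitor in the envelope, $v\ge u$ on $\overline B$. Suppose $v\not\equiv u$. Then $\theta=\max_{\overline B}(v-u)>0$. The set $M=\{z\in\overline B:\ v-u=\theta\}$ is compact and nonempty, and it does not meet $\partial B$, where $v=u$. Let $z\in M$ be the point given by Lemma 1. By (4), after shrinking the disc, there is $w\ne0$ with $z+\mathbb Dw\subset B$ such that $u$ is constant on $z+\mathbb Dw$. On this disc $v-u$ is subharmonic (a psh function minus a constant) and has its maximum $\theta$ at the center, so it is identically $\theta$ there. Hence $z+\mathbb Dw\subset M$, against the choice of $z$. So $u=v$ on $B$, and $(dd^cu)^n=0$ on $B$.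

**Step 3: conclude.** Countably many such balls cover $O$, so $(dd^cu)^n(O)=0$, and $U\subset O$. $\square$

**Example.** Let $K$ be the closed bidisc and $a=0$, so $u=\max(1,|z_1|,|z_2|)$. By Lemma 4, $\mu$ is carried by $\mathbb T^2$. Since $u$ is invariant under $(z_1,z_2)\mapsto(e^{i\alpha}z_1,e^{i\beta}z_2)$, so is $\mu$. Hence $\mu$ is a constant multiple of Haar measure on $\mathbb T^2$; by Lemmas 7 and 8 below the constant is positive. Unlike the circle measure of Section 3, it spreads evenly.

**Growth.** Now we prove (2) by comparing $u$ with a paraboloid.

**Lemma 5.** $\mu(\overline{B(x,s)})\le(16\pi Ls)^n$ for all $x\in\mathbb C^n$, $s>0$.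

*Proof.* Subtracting a constant from $u$ does not change $(dd^cu)^n$, so assume $u(x)=0$. Let $A>L/s$. Then $As^2+Ls<4As^2-2Ls$, and we may choose $b$ strictly between these numbers. Put $w(z)=A|z-x|^2-b$, a psh function.

* On $|z-x|=2s$: $w=4As^2-b>2Ls\ge u$.
* On $|z-x|\le s$: $w\le As^2-b<-Ls\le u$.

So (BT2) applies on $B(x,2s)$ with $w$ in the role of $u$ and $u$ in the role of $v$, and $\{w<u\}\supset\overline{B(x,s)}$. With (3) and the volume $\frac{\pi^n}{n!}R^{2n}$ of a ball of radius $R$,
$$(dd^cu)^n(\overline{B(x,s)})\le\int_{\{w<u\}}(dd^cu)^n\le\int_{B(x,2s)}(dd^cw)^n=A^n4^nn!\,\frac{\pi^n}{n!}(2s)^{2n}=(16\pi As^2)^n .$$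
Let $A\downarrow L/s$. $\square$

**Lemma 6.** For every Borel set $E\subset\mathbb C^n$: $\ \mathcal H^n(E\cap S)\ge\mathcal H^n_\infty(E\cap S)\ge(16\pi L)^{-n}\mu(E)$.

*Proof.* Since $\mu$ is carried by $\partial K$, Lemma 4 gives $\mu(E)=\mu(E\cap S)$. Take a countable cover of $E\cap S$. Replacing its sets by their intersections with $E\cap S$ and dropping empty ones does not increase diameters, so let the cover consist of nonempty $E_j\subset E\cap S$ with diameters $d_j$. Pick $x_j\in E_j$. Then $E_j\subset\overline{B(x_j,d_j)}$, where for $d_j=0$ the right side is read as $\{x_j\}$. By Lemma 5 the ball has $\mu$-measure at most $(16\pi Ld_j)^n$; for $d_j=0$, let $s\to0$ in Lemma 5. Hence $\mu(E)\le\sum_j(16\pi Ld_j)^n$. Take the infimum over covers. $\square$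

It remains to find a lower bound for $\mu$.

## 7. How much mass the boundary receives, and from where

The function $u$ is $\rho$ with its values below $1$ cut off. Passing from $\rho$ to $u$ removes the Monge–Ampère mass from $\operatorname{int}K$. The next lemma shows that this mass reappears on $\partial K$, and that the transfer can only increase integrals of psh functions.

**Lemma 7.** Let $V\ge0$ be continuous and psh on a neighborhood of $K$. Then $\int V\,d\mu\ge\int_KV\,(dd^c\rho)^n$, with equality for $V\equiv1$.

*Proof.* **Step 1: reduce to smooth $V$.** We want to integrate by parts against $V$. Convolve $V$ with nonnegative radial mollifiers. This gives smooth psh functions on a smaller neighborhood of $K$ that converge to $V$ uniformly on $K$. The measures $\mu$ and $\mathbf 1_K(dd^c\rho)^n$ are finite, so the inequality passes to the limit. We may therefore assume that $V$ is smooth and psh; its sign will not be needed.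

**Step 2: write the difference of the two masses as a $dd^c$.** Let
$$T=\sum_{j=0}^{n-1}(dd^cu)^j\wedge(dd^c\rho)^{n-1-j},$$
a closed positive current of bidegree $(n-1,n-1)$; for $n=1$, $T=1$. By symmetry of the products, the sum telescopes, and (BT1) gives
$$(dd^cu)^n-(dd^c\rho)^n=dd^cu\wedge T-dd^c\rho\wedge T=dd^c\big((u-\rho)T\big).$$

**Step 3: integrate by parts.** The function $u-\rho$ is nonnegative, continuous, and zero off $K$. So $(u-\rho)T$ has support in $K$. Let $\chi$ be a smooth cutoff function, equal to $1$ near $K$ and supported where $V$ is smooth. Testing the identity of Step 2 with $\chi V$ gives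
$$\int V\big[(dd^cu)^n-(dd^c\rho)^n\big]=\int(u-\rho)\,dd^cV\wedge T\ \ge\ 0. \tag{5}$$
Here the bracket is carried by $K$ because $u=\rho$ on the open set $\mathbb C^n\setminus K$. The right side is $\ge0$ because $dd^cV$ is a semipositive $(1,1)$-form, $T$ is positive, and $u-\rho\ge0$. If $V\equiv1$ it is $0$.

**Step 4: read off the left side.** On $\operatorname{int}K$ we have $u=1$, so $(dd^cu)^n=0$ there. Off $K$ the bracket vanishes. Hence the left side of (5) is $\int_{\partial K}V(dd^cu)^n-\int_KV(dd^c\rho)^n=\int V\,d\mu-\int_KV(dd^c\rho)^n$. $\square$

**Example.** For the unit disc and $a=0$ we have $dd^c\rho=\frac1{|z|}dx\,dy$, without an atom at $0$: the proof of Lemma 5 used only the Lipschitz bound and applies to $\rho$ as well. Lemma 7 says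
$$\int_0^{2\pi}V(e^{i\theta})\,d\theta\ \ge\ \int_0^1\Big(\int_0^{2\pi}V(\sigma e^{i\theta})\,d\theta\Big)d\sigma,$$
which follows from the fact that circular means of a subharmonic function increase with the radius. For $V\equiv1$ both sides are $2\pi$.

**Lemma 8.** Every neighborhood of $a$ has positive $(dd^c\rho)^n$-measure.

*Proof.* The sets $\Omega_t=\{\rho<t\}$, $t>0$, form a neighborhood basis of $a$, so it suffices to treat these. We compare $\rho$ with a shallow paraboloid that lies above it at $a$. Let $\Omega_t\subset B(a,R)$, let $0<\eta<t/R^2$, and put $w=t+\eta(|z-a|^2-R^2)$. On $\partial\Omega_t$ we have $|z-a|\le R$, so $\rho=t\ge w$. At the center, $\rho(a)=0<t-\eta R^2=w(a)$. By (BT2) on $\Omega_t$,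
$$\int_{\Omega_t}(dd^c\rho)^n\ \ge\ \int_{\{\rho<w\}\cap\Omega_t}(dd^c\rho)^n\ \ge\ \int_{\{\rho<w\}\cap\Omega_t}(dd^cw)^n>0,$$
because $(dd^cw)^n=(4\eta)^nn!\,dV$ and $\{\rho<w\}\cap\Omega_t$ is open and contains $a$. $\square$

With $V\equiv1$, Lemmas 6, 7 and 8 already give $\mathcal H^n(S)>0$, for any choice of $a$. For the local statement we must show that $\mu$ charges $S\cap B(x,\varepsilon)$. We do this by choosing the weight $V$, and then the center $a$, to fit the given piece of $S$.

## 8. Every piece of $S$ has positive $n$-dimensional measure

*Proof of Theorem 1.* Let $x\in S$, $\varepsilon>0$, $B=B(x,\varepsilon)$.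

**Step 1: a weight that ignores $S\setminus B$.** We want $V\ge0$, continuous and psh near $K$, with $V=0$ on $S\setminus B$ and $V(a)>0$ for some $a\in\operatorname{int}K$. If $S\subset B$, take $V\equiv1$ and any $a\in\operatorname{int}K$. Otherwise $S\setminus B$ is a nonempty closed subset of $S$, and it is proper because it misses $x$. Since $S$ is the smallest closed set on which all maxima are attained, $S\setminus B$ does not have this property: there is $f\in A(K)$ with
$$\max_K|f|>\max_{S\setminus B}|f|.$$
Let $3\delta$ be the difference of the two sides. With $f_t$ as in (1), take $t<1$ so close to $1$ that $|f_t-f|\le\delta$ on $K$. Then $\max_K|f_t|-\max_{S\setminus B}|f_t|\ge\delta>0$. Replace $f$ by $f_t$; now $f$ is holomorphic near $K$. Choose $c$ strictly between $\max_{S\setminus B}|f|$ and $\max_K|f|$, and put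
$$V=\max(|f|,c)-c\ \ge0 .$$
This is continuous and psh near $K$, because $|f|$ is psh. It vanishes on $S\setminus B$, where $|f|<c$. It is positive at some point of $K$, and since $\operatorname{int}K$ is dense in $K$, continuity gives $a\in\operatorname{int}K$ with $V(a)>0$.

**Step 2: mass in $S\cap B$.** Form $\rho$ and $\mu=\mu_a$ with this center $a$. As $V>0$ on a neighborhood of $a$, Lemmas 7 and 8 give
$$\int V\,d\mu\ \ge\ \int_KV\,(dd^c\rho)^n\ >\ 0 .$$
By Lemma 4, $\mu$ is carried by $S$, and $V=0$ on $S\setminus B$. So $\int V\,d\mu=\int_{S\cap B}V\,d\mu$, and hence $\mu(S\cap B)>0$.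

**Step 3: from mass to Hausdorff measure.** By Lemma 6 with $E=B$, $\mathcal H^n(S\cap B)\ge(16\pi L)^{-n}\mu(B)>0$. So $\dim_H(S\cap B)\ge n$; since $S\supset S\cap B$, also $\dim_HS\ge n$. $\blacksquare$

Vitushkin's conjecture is thus true for every $n\ge1$.

## 9. A lower bound from the pluricomplex Green function

For Theorem 2 we take $V\equiv1$ and need an explicit lower bound for the total mass $\int_K(dd^c\rho)^n$. We compare $\rho-1$ with a function whose mass is known.

**Definition (pluricomplex Green function).** A bounded domain $\Omega$ is *hyperconvex* if it has a continuous psh function $\psi<0$ whose sets $\{\psi\le-\epsilon\}$, $\epsilon>0$, are compact in $\Omega$. For $a\in\Omega$ put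
$$g=\sup\{v\le0\text{ psh on }\Omega:\ v\le\log|z-a|+O(1)\text{ near }a\}.$$

The interior of a convex body is hyperconvex: take $\psi=\rho-1$. For the unit ball and $a=0$ we have $g=\log|z|$. Indeed $\log|z|$ is a competitor. Conversely, if $v$ is a competitor and $|p|=1$, then $v(\zeta p)-\log|\zeta|$ is subharmonic (or $\equiv-\infty$) on $0<|\zeta|<1$ and bounded above near $0$, so it extends across $0$ as a subharmonic function or $-\infty$; its limsup at $|\zeta|=1$ is at most $0$, so it is at most $0$. The cited fact is:

* **(D)** (Demailly, Math. Z. 194 (1987); Klimek, Ch. 6.) For a bounded hyperconvex (e.g. bounded convex) domain $\Omega\ni a$, the function $g$ is psh, continuous on $\Omega\setminus\{a\}$, tends to $0$ at $\partial\Omega$ and to $-\infty$ at $a$. Moreover $\int_\Omega(dd^c\max(g,-T))^n=(2\pi)^n$ for all $T>0$.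

*Proof of Theorem 2.* Let $B(a,r)\subset K$, let $\Omega=\operatorname{int}K$, let $\rho,\mu$ be as in Section 6 with $L=1/r$, and let $g$ be the function in (D).

**Step 1: what must be shown.** Lemma 6 with $E=\mathbb C^n$ and Lemma 7 with $V\equiv1$ give $\mathcal H^n_\infty(S)\ge(16\pi/r)^{-n}\int_K(dd^c\rho)^n$. So it suffices to prove
$$\int_\Omega(dd^c\rho)^n\ge\pi^n, \tag{6}$$
for then $\mathcal H^n_\infty(S)\ge\pi^n(16\pi/r)^{-n}=(r/16)^n$.

**Step 2: a pointwise comparison of $\rho$ and $g$.** We claim that
$$\rho-1\le\tanh(g/2)\quad\text{on }\Omega, \tag{7}$$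
where the right side is read as $-1$ at $a$. At $a$ both sides are $-1$. Let $z\in\Omega\setminus\{a\}$ and $y=a+(z-a)/\rho(z)\in\partial K$. A supporting hyperplane at $y$, normalized using that $a$ is interior, gives a $\mathbb C$-linear $\lambda$ with $\operatorname{Re}\lambda(\cdot-a)\le1$ on $K$ and equality at $y$. Then $\operatorname{Re}\lambda(\cdot-a)<1$ on the open set $\Omega$. Put
$$h=\frac{\lambda(\cdot-a)}{2-\lambda(\cdot-a)} .$$
For a complex number $q$ with $\operatorname{Re}q<1$ we have $|2-q|^2-|q|^2=4-4\operatorname{Re}q>0$. So $h$ is holomorphic from $\Omega$ to $\mathbb D$, and $h(a)=0$. Hence $\log|h|$ is psh, $\le0$, and $\le\log|\cdot-a|+O(1)$ near $a$, so $\log|h|\le g$ by definition of $g$.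

Since $z-a=\rho(z)(y-a)$, we have $\operatorname{Re}\lambda(z-a)=\rho(z)$. Write $\rho=\rho(z)<1$ and $\lambda(z-a)=\rho+i\tau$. Then
$$e^{2g(z)}\ge|h(z)|^2=\frac{\rho^2+\tau^2}{(2-\rho)^2+\tau^2}\ge\Big(\frac{\rho}{2-\rho}\Big)^2,$$
where the last step holds because $\rho<2-\rho$ and adding the same nonnegative number to numerator and denominator of a fraction in $[0,1]$ does not decrease it. So $\rho\le(2-\rho)e^{g}$, that is, $\rho\le\dfrac{2e^g}{1+e^g}=1+\dfrac{e^g-1}{e^g+1}=1+\tanh(g/2)$. This is (7).

As a check, for the unit ball and $a=0$, $\tanh(\frac12\log|z|)=\frac{|z|-1}{|z|+1}\ge|z|-1$.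

**Step 3: replace $\tanh(g/2)$ by a multiple of $\max(g,-T)$.** The purpose is to have on the right a psh function of known mass. For $T>0$ put
$$\kappa_T=\frac{\tanh(T/2)}T,\qquad v=\kappa_T\max(g,-T).$$
The function $t\mapsto\tanh(t/2)$ is increasing and convex on $(-\infty,0]$. For $-T\le t\le0$ it lies below its chord from $(-T,-\tanh(T/2))$ to $(0,0)$, which is $\kappa_Tt$. For $t<-T$ it is at most $-\tanh(T/2)=-\kappa_TT$. So $\tanh(t/2)\le\kappa_T\max(t,-T)$ for all $t\le0$, and with (7), $\rho-1\le v$ on $\Omega$.

**Step 4: compare masses.** Both $\rho-1$ and $v$ are bounded psh on $\Omega$ and tend to $0$ at $\partial\Omega$. For $\Lambda>1$ we have $\Lambda(\rho-1)<\rho-1\le v$ on all of $\Omega$, because $\rho<1$ there. So $\{\Lambda(\rho-1)<v\}=\Omega$, and (BT2) together with (D) gives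
$$\Lambda^n\int_\Omega(dd^c\rho)^n\ \ge\ \int_\Omega(dd^cv)^n=\kappa_T^n(2\pi)^n=(2\pi\kappa_T)^n .$$
Let $\Lambda\downarrow1$ and $T\downarrow0$. Since $\kappa_T\to\frac12$, this is (6). $\blacksquare$

## 10. Tubes over convex hulls of subsets of a sphere

We now build bodies with any prescribed dimension in $[n,2n-1]$. The case $n=2$ shows the mechanism. Consider $P+i[-1,1]^2$ with $P\subset\mathbb R^2$ a planar convex body whose extreme points form a set $E$. We shall see that $E\times[-1,1]^2$ lies in the Shilov boundary and determines its dimension. A triangle ($\dim_HE=0$) gives dimension $2$, a round disc ($\dim_HE=1$) gives dimension $3$, and Cantor sets on the circle give everything between.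

*Proof of Theorem 3.* **Step 1: the range is contained in $[n,2n-1]$.** By Theorem 1, $\dim_HS\ge n$. For the upper bound, $S\subset\partial K$, and $\partial K$ is the image of the unit sphere under $\theta\mapsto a+\theta/\rho(a+\theta)$. This map is Lipschitz, since $\rho$ is Lipschitz and bounded below on the unit sphere about $a$. So $\dim_HS\le2n-1$. For $n=1$ the interval is $\{1\}$ and we are done.

From now on let $n\ge2$ and $s\in[n,2n-1]$. Choose $m\in\{2,\dots,n\}$ with $s\in[n+m-2,n+m-1]$, and put $t=s-n\in[m-2,m-1]$. For products of compact sets we use (Falconer, *Fractal Geometry*, Ch. 7)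
$$\dim_HA+\dim_HB\ \le\ \dim_H(A\times B)\ \le\ \dim_HA+\overline{\dim}_{\rm box}B. \tag{8}$$

**Step 2: a compact $E\subset\mathbb S^{m-1}$ of dimension $t$ that is the set of extreme points of its hull.** Let $C\subset[0,1]$ be compact with $\dim_HC=t-(m-2)\in[0,1]$: a point, a self-similar Cantor set, or $[0,1]$. By (8), $\dim_H(C\times[0,1]^{m-2})=t$. The map $x\mapsto(y,\sqrt{1-|y|^2})$ with $y=x/(2\sqrt m)$ embeds $[0,1]^{m-1}$ in $\mathbb S^{m-1}\subset\mathbb R^m$. It is bi-Lipschitz, because $|y|\le\frac12$ and a map $y\mapsto(y,\phi(y))$ with $\phi$ Lipschitz is bi-Lipschitz. Let $E$ be the image of $C\times[0,1]^{m-2}$ together with $m+1$ affinely independent points of $\mathbb S^{m-1}$. Then $E$ is compact and $\dim_HE=t$, since finitely many points do not change the dimension of a nonempty set.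

The set $P=\operatorname{conv}E$ is compact, and it has interior because of the $m+1$ points. Its extreme points are exactly the points of $E$: points of the sphere are extreme in the closed unit ball, hence in $P$; and an extreme point of $\operatorname{conv}E$, being a convex combination of points of $E$, is one of them.

**Step 3: the tube and its complex extreme points.** Let $Y=[-1,1]^m$ and $K_m=P+iY\subset\mathbb C^m$, and identify $x+iy$ with $(x,y)$. We bracket $\operatorname{ext}_{\mathbb C}K_m$ between two sets of known dimension.

* *If $x\in E$ and $y\in Y$, then $x+iy$ is complex extreme.* Let $x+iy+\overline{\mathbb D}v\subset K_m$. Using $\zeta$ and $-\zeta$ we get $x\pm\operatorname{Re}(\zeta v)\in P$ for all $|\zeta|\le1$. As $x$ is extreme in $P$, $\operatorname{Re}(\zeta v)=0$ for all such $\zeta$, so $v=0$.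
* *If $x\in P\setminus E$ and $y\in\operatorname{int}Y$, then $x+iy$ is not complex extreme.* Since $x$ is not extreme in $P$, there is $v\in\mathbb R^m\setminus\{0\}$ with $x\pm v\in P$. For small $\delta\in(0,1]$ and $|\zeta|\le1$ we have $x+\delta\operatorname{Re}(\zeta)v\in P$ and $y+\delta\operatorname{Im}(\zeta)v\in Y$. So $x+iy+\overline{\mathbb D}\delta v\subset K_m$.
* *If $x\in\operatorname{int}P$ and $y$ is not a vertex of $Y$, then $x+iy$ is not complex extreme.* Some coordinate of $y$ lies in $(-1,1)$; let $e$ be the corresponding coordinate vector. For small $\delta>0$ and $|\zeta|\le1$ we have $x+\delta\operatorname{Re}(\zeta)e\in P$ and $y+\delta\operatorname{Im}(\zeta)e\in Y$. So $x+iy+\overline{\mathbb D}\delta e\subset K_m$.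

Let $x+iy$ be complex extreme with $x\notin E$. By the second item $y\in\partial Y$. If $x\in\operatorname{int}P$, then $y$ is a vertex by the third item; otherwise $x\in\partial P$. So, by Lemma 2 and because the right side is closed,
$$E\times Y\ \subset\ \check S(K_m)\ \subset\ (E\times Y)\cup(\partial P\times\partial Y)\cup(P\times\operatorname{vert}Y). \tag{9}$$

**Step 4: fill up the dimension with discs.** Let $K=K_m\times\overline{\mathbb D}^{\,n-m}\subset\mathbb C^n$. By the product rule of Section 4, $\operatorname{ext}_{\mathbb C}K=\operatorname{ext}_{\mathbb C}K_m\times\mathbb T^{n-m}$. Taking closures, Lemma 2 gives $\check S(K)=\check S(K_m)\times\mathbb T^{n-m}$.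

**Step 5: compute.** The set $Y\times\mathbb T^{n-m}$ has Hausdorff and box dimension $m+(n-m)=n$. By (8) and the lower inclusion in (9), $\dim_H\check S(K)\ge t+n=s$. For the upper bound, we treat the three pieces on the right of (9), each multiplied by $\mathbb T^{n-m}$:

* $E\times Y\times\mathbb T^{n-m}$ has dimension at most $t+n=s$, by (8);
* $\partial P\times\partial Y\times\mathbb T^{n-m}$ has dimension at most $(2m-2)+(n-m)=n+m-2\le s$, since $\partial P$ is a Lipschitz image of $\mathbb S^{m-1}$ (as in Step 1), and $\partial Y$ is a finite union of $(m-1)$-dimensional cubes;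
* $P\times\operatorname{vert}Y\times\mathbb T^{n-m}$ has dimension at most $m+(n-m)=n\le s$, since $\operatorname{vert}Y$ is finite.

The dimension of a finite union is the maximum of the dimensions, so $\dim_H\check S(K)\le s$. Hence $\dim_H\check S(K)=s$. $\blacksquare$
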